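
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}

\title{Nowhere-zero flows of 2-designs need unboundedly large entries}


\begin{abstract}
A flow of a $2$-design is a real vector in the null space of its point--block
incidence matrix. It was conjectured that every $2$-design with more blocks
than points has a flow with all entries in
$\{\pm1,\pm2,\pm3,\pm4\}$. We disprove this, and show that no finite set of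
nonzero real numbers can replace $\{\pm1,\pm2,\pm3,\pm4\}$, even for designs
without repeated blocks. The counterexamples are built from the squares of a
finite field $\mathbb F_q$, $q\equiv3\pmod4$; the smallest $C$ for which they
have a flow with entries in $\{\pm1,\dots,\pm C\}$ is of order $\log q$. In the
other direction, every $2$-design with $b>v\ge2$ has a nowhere-zero integer
flow whose entries are at most $b^{7/2}$ in absolute value.
\end{abstract}

\section{The question and the results}

A \emph{block design} has a set of $v\ge2$ points and a collection of $b$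
blocks, which are sets of points of a common size $k$; blocks may be repeated,
and the design is \emph{simple} if none is. It is a \emph{2-design} if any two
points lie together in exactly $\lambda$ blocks, for some $\lambda>0$. Its
\emph{incidence matrix} $A$ is the $v\times b$ matrix with entry $1$ where the
point lies in the block, and $0$ elsewhere. A \emph{flow} is a vector
$x\in\mathbb R^b$ with $Ax=0$: a weighting of the blocks such that the weights
of the blocks through each point add up to $0$. It is \emph{nowhere-zero} if
no entry of $x$ is zero.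

We recall the standard relations between the parameters. Since $\lambda>0$, we
have $k\ge2$. For a fixed point $p$, counting the pairs $(p',B)$ with $p'\ne p$
and $p,p'\in B$ shows that each point lies in the same number $r$ of blocks,
where
\begin{equation}\label{eq:params}
r(k-1)=\lambda(v-1),\qquad bk=vr .
\end{equation}
Moreover $AA^T=(r-\lambda)I+\lambda J$, where $J$ always denotes an all-ones
matrix of the appropriate size. If $k<v$, then $r>\lambda$, so $AA^T$ is positive
definite and the space of flows has dimension $b-v$; in particular, if $k<v$ and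
$b=v$, there is no nonzero flow. For $b>v$ it is known that there is a
nowhere-zero flow (Section \ref{sec:general} contains a proof), and since $A$ is
an integer matrix it is natural to ask for one with small integer entries. For a
2-design $D$ with $b>v$, let $f(D)$ be the least positive integer $C$ such that
$D$ has a flow with all entries in $\{\pm1,\dots,\pm C\}$. It exists by
Theorem \ref{thm:more}(c) below.

Easy examples suggest that very small entries are enough. Suppose that the
blocks of a 2-design $D$ with $b>v$ can be partitioned into $m\ge2$ classes such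
that, for each class, all points lie in the same number of blocks of that class,
and this number does not depend on the class. Then $f(D)\le2$: give the blocks of
the $i$th class the value $c_i$, where $c_1+\dots+c_m=0$; one can take values
$\pm1$ in pairs if $m$ is even, and $1,1,-2$ followed by pairs $\pm1$ if $m$ is
odd. This applies to affine planes, whose lines fall into parallel classes. It
also applies to all pairs from an $n$-set with $n\ge4$. For odd $n$, identify the
set with $\mathbb Z_n$ and use the $\frac{n-1}2$ classes
$\{\{i,i+d\}: i\in\mathbb Z_n\}$, $1\le d\le\frac{n-1}2$. For even $n$, take the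
set $\mathbb Z_{n-1}\cup\{\infty\}$ and the $n-1$ perfect matchings, one for each
$i\in\mathbb Z_{n-1}$, consisting of $\{\infty,i\}$ and the pairs $\{i-j,i+j\}$,
$1\le j\le\frac{n-2}2$. The problem list \cite{bcc22} states the following.

\begin{conjecture}
A $2$-design with $b>v$ possesses a flow with entries from the set
$\{\pm1,\pm2,\pm3,\pm4\}$.
\end{conjecture}

The conjecture is false. Let $q\equiv3\pmod4$ be a prime power, let $Q$ be the
set of nonzero squares of the field $\mathbb F_q$, and let $N$ be the set of
nonsquares. Let $D_q$ be the design with point set $\mathbb F_q\cup\{\infty\}$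
and the $2q$ blocks
\[
B_a=\{\infty\}\cup(Q+a),\qquad B'_a=\{a\}\cup(Q+a)\qquad(a\in\mathbb F_q).
\]

\begin{theorem}\label{thm:main}
$D_q$ is a simple $2$-design with $v=q+1$, $b=2q$, $k=\frac{q+1}2$ and
$\lambda=\frac{q-1}2$, so $b>v$. If $C\ge1$ is an integer and
\begin{equation}\label{eq:size}
\sqrt q>C(2C+1)^2\,2^{2C+1},
\end{equation}
then $D_q$ has no flow with all entries in $\{\pm1,\dots,\pm C\}$.
\end{theorem}

\begin{corollary}
The conjecture is false: for $q=3^{23}$, and for every larger prime power
$q\equiv3\pmod4$, the design $D_q$ has no flow with entries in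
$\{\pm1,\pm2,\pm3,\pm4\}$.
\end{corollary}

\begin{proof}
For $C=4$, condition \eqref{eq:size} reads $\sqrt q>4\cdot81\cdot512=165888$.
Odd powers of $3$ are $\equiv3\pmod4$, and
$3^{23}=94143178827>2.89\cdot10^{10}=170000^2>165888^2$. So the condition holds
for $q=3^{23}$, and hence for every larger $q$.
\end{proof}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For every finite set $F\subset\mathbb R\setminus\{0\}$ there are
infinitely many simple $2$-designs with $b>v$ having no flow with entries in
$F$.
\item[(b)] $f(D_q)=\Theta(\log q)$; precisely, as $q\to\infty$ through the prime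
powers $q\equiv3\pmod4$,
\[
\Bigl(\tfrac14-o(1)\Bigr)\log_2q\ \le\ f(D_q)\ \le\
\frac{\ln(2q)}{\ln\frac{2q}{q+1}}=(1+o(1))\log_2q ,
\]
and the second inequality holds for every such $q$.
\item[(c)] Every $2$-design with $b>v$ and $k<v$ satisfies
$f(D)\le\lceil b/2\rceil\sqrt b\,r^2\le b^{7/2}$, where $r$ is the number of
blocks on a point. If $k=v$ and $b>v\ge2$, then $f(D)\le2$.
\end{enumerate}
\end{theorem}

So the best upper bound for $f(D)$ in terms of $b$ alone is at least of order
$\log b$ for infinitely many $b$, and at most polynomial in $b$.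

\medskip
\noindent\textbf{The idea.}
The blocks $B_a$ and $B'_a$ are almost equal, so a flow can let their weights
$x_a$ and $x'_a$ nearly cancel; the number $z_a=x_a+x'_a$ measures by how much
they fail to. The whole flow is determined by $z$, and an exact identity shows
that if all entries of the flow are at most $C$ in absolute value, then
$\sum z_a^2<4C^2$, however large $q$ is. If the flow is integral, then so are the
$z_a$, and few of them are nonzero. But each $x'_p$ is, up to sign, the sum of
the $z_a$ with $a-p$ a nonsquare. Squares in a large field behave like coin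
tosses, so for some $p$ all of the few relevant differences $a-p$ are squares,
and then $x'_p=0$. Section \ref{sec:one} carries this out by hand for $C=1$, and
explains the second obstruction that is needed to reach the order $\log q$. The
general case needs one result that we do not prove, Weil's bound for quadratic
character sums.

\section{The designs $D_q$}\label{sec:design}

From here to the end of Section \ref{sec:order}, $q\equiv3\pmod4$ is a prime
power. Then $-1$ is a nonsquare in $\mathbb F_q$, so $N=-Q$: of $d$ and $-d$, for
$d\ne0$, exactly one is a square. Also $|Q|=|N|=\frac{q-1}2$.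

\begin{lemma}\label{lem:m}
For every $d\in\mathbb F_q^*$, the number $m(d)$ of pairs $(s,s')\in Q^2$ with
$s-s'=d$ is $\frac{q-3}4$.
\end{lemma}

\begin{proof}
Multiplying $s$ and $s'$ by $c\in Q$ shows that $m(cd)=m(d)$, and exchanging
them shows that $m(-d)=m(d)$. Since $\mathbb F_q^*=Q\cup(-Q)$, $m$ is constant.
Its value is $|Q|(|Q|-1)/(q-1)=\frac{q-3}4$.
\end{proof}

The hypothesis $q\equiv3\pmod4$ matters here: in $\mathbb F_5$, where
$Q=\{1,4\}$, one has $m(1)=0$ and $m(2)=1$.

\begin{proof}[Proof of the first statement of Theorem \ref{thm:main}]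
Since $0\notin Q$, we have $a\notin Q+a$. So all blocks have size
$1+\frac{q-1}2=\frac{q+1}2$. Also $2q>q+1$.

The pair $\{\infty,p\}$ lies exactly in the blocks $B_a$ with $a\in p-Q$; there
are $\frac{q-1}2$ of them.

Let $p\ne p'$ be in $\mathbb F_q$. Both lie in $Q+a$ if and only if $p=s+a$ and
$p'=s'+a$ with $s,s'\in Q$. Such $a$ correspond to the pairs counted by
$m(p-p')$, so there are $\frac{q-3}4$ of them, and each gives the two blocks
$B_a$ and $B'_a$. In any other block containing both points, one of the two
points is not in $Q+a$, so the block is $B'_a$ with $a=p$ or $a=p'$. The block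
$B'_p$ contains $p'$ if and only if $p'-p\in Q$, and $B'_{p'}$ contains $p$ if
and only if $p-p'\in Q$; exactly one of these holds. The total is
$\frac{q-3}2+1=\frac{q-1}2$.

No block is repeated. First, $\infty$ lies in every $B_a$ and in no $B'_c$. For
$a\ne c$ we have $|(Q+a)\cap(Q+c)|=m(c-a)=\frac{q-3}4<|Q|$, so $B_a\ne B_c$.
Finally, $B'_a=B'_c$ with $a\ne c$ would give $a\in Q+c$ and $c\in Q+a$, hence
$a-c\in Q$ and $c-a\in Q$, which is impossible.
\end{proof}

By \eqref{eq:params}, $D_q$ has $r=q$. For $q=3$ we have $Q=\{1\}$, and the
blocks are the six pairs from $\{0,1,2,\infty\}$.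

\section{Flows of $D_q$}\label{sec:flows}

Write a vector on the blocks as $(x,x')$, with value $x_a$ on $B_a$ and $x'_a$ on
$B'_a$, and put $z_a=x_a+x'_a$. Sums over $a$, $c$ or $p$ without further
indication run over $\mathbb F_q$. A point $p\in\mathbb F_q$ lies in $B_a$ and
$B'_a$ when $p-a\in Q$, and also in $B'_p$. As $p-a\in Q$ if and only if
$a\in p+N$, the equations of a flow are
\[
\sum_ax_a=0,\qquad x'_p+\sum_{a\in p+N}z_a=0\quad(p\in\mathbb F_q).
\]
The second one expresses the flow through $z$:
\begin{equation}\label{eq:param}
x'_p=-\sum_{a\in p+N}z_a,\qquad x_p=z_p-x'_p .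
\end{equation}

\begin{lemma}\label{lem:param}
If $(x,x')$ is a flow, then $\sum_az_a=0$ and \eqref{eq:param} holds. Conversely,
every $z\in\mathbb R^{\mathbb F_q}$ with $\sum_az_a=0$ gives a flow by
\eqref{eq:param}.
\end{lemma}

\begin{proof}
Summing \eqref{eq:param} over $p$ gives $\sum x'_p=-|N|\sum z_a$, because each
$a$ lies in $p+N$ for $|N|$ values of $p$. For a flow,
$\sum x'_p=\sum z_p-\sum x_p=\sum z_p$; hence $(1+|N|)\sum z_a=0$. Conversely, if
$\sum z_a=0$ and $(x,x')$ is defined by \eqref{eq:param}, then
$x_a+x'_a=z_a$ for all $a$ and $\sum x_p=\sum z_p+|N|\sum z_p=0$, and the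
equations at the points of $\mathbb F_q$ hold by definition.
\end{proof}

Let $\eta$ be the quadratic character of $\mathbb F_q$: $\eta(u)$ is $1$ on $Q$,
$-1$ on $N$, and $\eta(0)=0$. Put
\[
y_p=\sum_az_a\,\eta(a-p).
\]
The indicator function of $N$ is $u\mapsto\frac12(1-\eta(u)-\delta_{u,0})$.
Substituting it in \eqref{eq:param} and using $\sum z_a=0$, we get, for every
flow,
\begin{equation}\label{eq:xy}
x'_p=\tfrac12(y_p+z_p),\qquad x_p=\tfrac12(z_p-y_p),\qquad y_p=x'_p-x_p .
\end{equation}

\begin{lemma}\label{lem:energy}
For every flow of $D_q$,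
$(q+1)\sum_az_a^2=2\sum_p\bigl(x_p^2+x_p'^2\bigr)$. In particular, if all entries
of the flow are at most $C$ in absolute value, where $C>0$, then
\begin{equation}\label{eq:energy}
\sum_az_a^2\le\frac{4qC^2}{q+1}<4C^2 .
\end{equation}
\end{lemma}

\begin{proof}
The sum $\sum_p\eta(a-p)\eta(c-p)$ equals $q-1$ if $a=c$, and $-1$ if $a\ne c$.
To see the latter, put $u=a-p$ and $d=c-a\ne0$. The terms with $u\ne0$ are
$\eta(u)\eta(u+d)=\eta(1+d/u)$, and $1+d/u$ runs through all elements other than
$1$; since $\sum_w\eta(w)=0$, the sum is $-\eta(1)=-1$. Therefore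
\[
\sum_py_p^2=q\sum_az_a^2-\Bigl(\sum_az_a\Bigr)^2=q\sum_az_a^2 .
\]
Add $\sum z_p^2$ to both sides, and use
$y_p^2+z_p^2=(x'_p-x_p)^2+(x'_p+x_p)^2=2(x_p^2+x_p'^2)$. The last assertion
follows since $\sum_p(x_p^2+x_p'^2)$ is a sum of $2q$ squares, each at most $C^2$.
\end{proof}

\section{The case $C=1$ by hand, and the plan in general}\label{sec:one}

The following case illustrates the method; it is not used later.

\begin{proposition}
For $q\ge7$, $D_q$ has no flow with all entries $\pm1$.
\end{proposition}

\begin{proof}
Suppose there is one. The $z_a$ are integers with $\sum z_a^2<4$. So at most three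
of them are nonzero, and these are $\pm1$. As $\sum z_a=0$, the number of nonzero
ones is even. If it is $0$, then $x'=0$ by \eqref{eq:param}, a contradiction.
Otherwise there are $a\ne c$ with $z_a=1$, $z_c=-1$ and all other values $0$. The
elements $p$ with $a,c\in p+Q$ correspond to the pairs $(s,s')=(a-p,c-p)\in Q^2$
with $s-s'=a-c$, so by Lemma \ref{lem:m} there are $\frac{q-3}4\ge1$ of them.
For such a $p$ the set $p+N$ contains neither $a$ nor $c$, and \eqref{eq:param}
gives $x'_p=0$, a contradiction.
\end{proof}

For entries $\pm1$ one can also argue by parity, since each point lies in an odd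
number $r=q$ of blocks. Parity says nothing for $C\ge2$, but the argument
above survives. For general $C$, let
\[
S=\{a\in\mathbb F_q: z_a\ne0\}
\]
be the support of $z$ for a flow with entries in $\{\pm1,\dots,\pm C\}$. It is
nonempty, since $z=0$ would give $x'=0$ by \eqref{eq:param}. Since the $z_a$ are
integers, \eqref{eq:energy} gives $|S|\le\sum z_a^2<4C^2$. We look for
$p\in\mathbb F_q$ such that
\begin{equation}\label{eq:allsq}
\eta(a-p)=1\quad\text{for all }a\in S .
\end{equation}
For such a $p$, the set $p+N$ contains no element of $S$, so $x'_p=0$ by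
\eqref{eq:param}, a contradiction. Two issues do not arise for $C=1$.

First, when $|S|>2$ we replace the elementary count of Lemma \ref{lem:m} by
Weil's bound. This yields a $p$ as in \eqref{eq:allsq} as soon as
$|S|\,2^{|S|-1}<\sqrt q$ (Lemma \ref{lem:pattern}), and with $|S|<4C^2$ it
already disproves the conjecture.

Second, guaranteeing this inequality for all $|S|<4C^2$ requires $q$ to be about
$2^{8C^2}$, up to lower-order terms in the exponent, which gives only a lower
bound of order $\sqrt{\log q}$ for $f(D_q)$. To obtain the order $\log q$ we may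
prescribe $\eta(a-p)$ only for $O(C)$ elements $a$. If $|S|\le2C$, we use
\eqref{eq:allsq}. If $|S|\ge2C+1$, we use another obstruction: by \eqref{eq:xy},
$|y_p|=|x'_p-x_p|\le2C$ for all $p$. If $\eta(a-p)$ were the sign of $z_a$ for
every $a\in S$, then $y_p$ would equal $\sum_{a\in S}|z_a|\ge2C+1$, a
contradiction. We prescribe these signs at only $2C+1$ elements of $S$, and show
that on average over such $p$ the other elements contribute almost nothing to
$y_p$.

\section{Prescribing quadratic characters}\label{sec:weil}

We use \textbf{Weil's bound} in the following form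
\cite[Theorem 5.41]{LN}: if $g\in\mathbb F_q[X]$ is squarefree of degree
$d\ge1$, then
\[
\Bigl|\sum_{p\in\mathbb F_q}\eta(g(p))\Bigr|\le(d-1)\sqrt q .
\]

Throughout this section let $a_1,\dots,a_t\in\mathbb F_q$ be distinct, $t\ge1$,
and let $\varepsilon_1,\dots,\varepsilon_t\in\{1,-1\}$. Put
\[
W(p)=\prod_{i=1}^t\bigl(1+\varepsilon_i\eta(a_i-p)\bigr)\ge0,\qquad
E=t2^{t-1}\sqrt q .
\]
If $p\notin\{a_1,\dots,a_t\}$, then $W(p)$ equals $2^t$ when
$\eta(a_i-p)=\varepsilon_i$ for all $i$, and $0$ otherwise. So averaging with
weight $W$ is, up to the $t$ exceptional points, averaging over the $p$ that show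
the prescribed pattern. When $E$ is small compared with $q$, part (i) of the next
lemma says that about $q/2^t$ points $p$ show it, and part (ii) says that
$\eta(c-p)$ remains nearly unbiased for all other $c$.

\begin{lemma}\label{lem:sums}
\begin{enumerate}
\item[(i)] $\bigl|\sum_pW(p)-q\bigr|\le E-\sqrt q$.
\item[(ii)] Let $c\in\mathbb F_q$. Then
$\bigl|\sum_pW(p)\eta(c-p)-\varepsilon_jq\bigr|\le E$ if $c=a_j$, and
$\bigl|\sum_pW(p)\eta(c-p)\bigr|\le E$ if $c\notin\{a_1,\dots,a_t\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Expand
$W(p)=\sum_{I\subseteq\{1,\dots,t\}}\varepsilon_I\,\eta\bigl(\prod_{i\in I}(a_i-p)\bigr)$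
with $\varepsilon_I=\prod_{i\in I}\varepsilon_i$, and recall that
$\sum_I|I|=t2^{t-1}$.

(i) The set $I=\emptyset$ contributes $q$ to $\sum_pW(p)$. Each other $I$ gives,
up to sign, the character sum of a squarefree polynomial of degree $|I|$, so the
total error is at most
\[
\sqrt q\sum_{I\ne\emptyset}(|I|-1)=\sqrt q\,\bigl(t2^{t-1}-2^t+1\bigr)
\le E-\sqrt q .
\]

(ii) The contribution of $I$ is
$\varepsilon_I\sum_p\eta\bigl((c-p)\prod_{i\in I}(a_i-p)\bigr)$. If $c=a_j$, we
assign the main term $\varepsilon_jq$ to $I=\{j\}$; in all other cases the main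
term is $0$. We show that the contribution of each $I$ differs from its main term
by at most $|I|\sqrt q$; these errors add up to at most $E$.
\begin{itemize}
\item If $c\notin\{a_i:i\in I\}$, the polynomial is squarefree of degree
$|I|+1$, and the contribution is at most $|I|\sqrt q$ in absolute value.
\item If $c=a_j$ and $I=\{j\}$, the contribution is
$\varepsilon_j\sum_p\eta(a_j-p)^2=\varepsilon_j(q-1)$, which differs from the
main term $\varepsilon_jq$ by $1\le\sqrt q$.
\item If $c=a_j$, $j\in I$ and $|I|\ge2$, then $\eta(a_j-p)^2$ is $1$ except at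
$p=a_j$, where it is $0$. So the contribution is
$\pm\sum_{p\ne a_j}\eta\bigl(\prod_{i\in I\setminus\{j\}}(a_i-p)\bigr)$. The full
sum over $p$ is at most $(|I|-2)\sqrt q$ in absolute value and the omitted term
is at most $1$ in absolute value, so the contribution is at most
$(|I|-2)\sqrt q+1\le|I|\sqrt q$ in absolute value. \qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:pattern}
If $t2^{t-1}<\sqrt q$, then there is $p\notin\{a_1,\dots,a_t\}$ with
$\eta(a_i-p)=\varepsilon_i$ for all $i$.
\end{lemma}

\begin{proof}
If $p=a_j$, then one factor of $W(p)$ is $1$, so $W(p)\le2^{t-1}$. By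
Lemma \ref{lem:sums}(i),
\[
\sum_{p\notin\{a_1,\dots,a_t\}}W(p)\ \ge\ q-E+\sqrt q-t2^{t-1}\ >\ q-E
=\sqrt q\,\bigl(\sqrt q-t2^{t-1}\bigr)>0 .
\]
So $W(p)>0$ for some $p\notin\{a_1,\dots,a_t\}$. Each factor of $W(p)$ is then
$0$ or $2$, hence $2$.
\end{proof}

\section{Proof of the lower bound in Theorem \ref{thm:main}}

Assume \eqref{eq:size}, and suppose that $D_q$ has a flow with all entries in
$\{\pm1,\dots,\pm C\}$. Let $z$, $y$ and $S\neq\emptyset$ be as above. The $z_a$
are integers, so \eqref{eq:energy} gives
\begin{equation}\label{eq:l1}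
\sum_a|z_a|\le\sum_az_a^2<4C^2 ,
\end{equation}
and $|y_p|\le2C$ for all $p$ by \eqref{eq:xy}.

\smallskip
\noindent\emph{Case 1: $1\le|S|\le2C$.} Put $t=|S|$. Then
$t2^{t-1}\le2C\cdot2^{2C-1}=C\,2^{2C}<\sqrt q$ by \eqref{eq:size}. By
Lemma \ref{lem:pattern} with $\{a_1,\dots,a_t\}=S$ and all $\varepsilon_i=1$, some
$p$ satisfies \eqref{eq:allsq}. Then $p+N$ contains no element of $S$, so
$x'_p=0$ by \eqref{eq:param}. This is a contradiction.

\smallskip
\noindent\emph{Case 2: $|S|\ge2C+1$.} Put $t=2C+1$, choose distinct
$a_1,\dots,a_t\in S$, and let $\varepsilon_j$ be the sign of $z_{a_j}$. We compare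
two estimates of $\sum_pW(p)y_p$. By Lemma \ref{lem:sums}(ii), \eqref{eq:l1} and
$|z_{a_j}|\ge1$,
\[
\sum_pW(p)y_p=\sum_cz_c\sum_pW(p)\eta(c-p)\ \ge\
q\sum_{j=1}^t|z_{a_j}|-E\sum_c|z_c|\ \ge\ qt-4C^2E .
\]
On the other hand $W\ge0$ and $y_p\le2C$, so by Lemma \ref{lem:sums}(i),
\[
\sum_pW(p)y_p\le2C\sum_pW(p)\le2C(q+E).
\]
Since $t-2C=1$ and $E=(2C+1)2^{2C}\sqrt q$, together these give
\[
q=q(t-2C)\le(4C^2+2C)E=2C(2C+1)\cdot(2C+1)2^{2C}\sqrt q ,
\]
that is, $\sqrt q\le C(2C+1)^22^{2C+1}$, contrary to \eqref{eq:size}. This
completes the proof of Theorem \ref{thm:main}. \qed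

\medskip
Case 2 used the integrality of $z$ twice: it turns the bound on $\sum z_a^2$ into
\eqref{eq:l1}, and it gives $\sum_j|z_{a_j}|\ge t>2C$. The next section shows how
flows with entries from a finite set of real numbers reduce to integral ones.

\section{Arbitrary finite sets of values}

\begin{proof}[Proof of Theorem \ref{thm:more}(a)]
We may assume that $F\ne\emptyset$. Let $V$ be the finite-dimensional
$\mathbb Q$-vector space spanned by $F$ in $\mathbb R$. For each $f\in F$ the
$\mathbb Q$-linear maps $V\to\mathbb Q$ that vanish at $f$ form a proper subspace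
of the dual space of $V$, because $f\ne0$. A vector space over the infinite field
$\mathbb Q$ is not a finite union of proper subspaces. So there is a
$\mathbb Q$-linear map $\varphi:V\to\mathbb Q$ with $\varphi(f)\ne0$ for all
$f\in F$. After multiplying $\varphi$ by a positive integer we may assume that
$\varphi(F)\subseteq\{\pm1,\dots,\pm C\}$ for some integer $C\ge1$.

Let $x$ be a flow with entries in $F$ of a design with incidence matrix $A$. As
$A$ is an integer matrix, applying $\varphi$ to the equations $Ax=0$ shows that
the vector with entries $\varphi(x_B)$ is a flow too. Its entries lie in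
$\{\pm1,\dots,\pm C\}$. By Theorem \ref{thm:main} this is impossible for $D_q$
when $q=3^{2j+1}$ and $j$ is large, so all these designs have no flow with
entries in $F$.
\end{proof}

\section{The order of magnitude of $f(D_q)$}\label{sec:order}

\begin{proof}[Proof of Theorem \ref{thm:more}(b)]
\emph{Lower bound.} Condition \eqref{eq:size} says that
$4C+2+2\log_2\bigl(C(2C+1)^2\bigr)<\log_2q$, and the left side is $4C+O(\log C)$
for $C\ge2$. For large $q$, let $C$ be the largest positive integer satisfying
it. Then $C\to\infty$ as $q\to\infty$, and since $C+1$ does not satisfy it,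
$4C+O(\log C)\ge\log_2q$. Since $f(D_q)>C$ by Theorem \ref{thm:main}, we get
$f(D_q)\ge(\frac14-o(1))\log_2q$.

\emph{Upper bound.} By Lemma \ref{lem:param} we may choose any integral $z$ with
sum $0$. The argument for the lower bound shows what to avoid: if the support of
$z$ misses $p+N$, then $x'_p=0$. Since $\sum z_a=0$, we also get $x'_p=0$ if the
support is contained in $p+N$, and $x_p=0$ if it is contained in
$\{p\}\cup(p+N)$. We therefore first find a small set $T\subseteq\mathbb F_q$ that
meets all the sets $p+N$ and all the sets $p+Q$, and then choose $z$ with support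
$T$ so that no other cancellation occurs.

To find $T$, choose points greedily. If $m$ of the $2q$ sets $p+N$, $p+Q$
($p\in\mathbb F_q$) are not yet met, then by averaging some point lies in at least
$m\frac{q-1}{2q}$ of them, since each has size $\frac{q-1}2$. Choosing this
point, we are left with at most $m\frac{q+1}{2q}$ unmet sets. After $s$ choices
at most $2q\bigl(\frac{q+1}{2q}\bigr)^s$ sets are unmet, and this is less than
$1$ for
\[
s=\left\lfloor\frac{\ln(2q)}{\ln\frac{2q}{q+1}}\right\rfloor+1 .
\]
So there is a set $T$ with $|T|\le s$ meeting all $2q$ sets. As $p+N$ and $p+Q$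
are disjoint, $|T|\ge2$.

Fix $t^*\in T$ and let $z_{t^*}=-(|T|-1)$, $z_a=1$ for
$a\in T\setminus\{t^*\}$, and $z_a=0$ for $a\notin T$. Then $\sum z_a=0$, so
\eqref{eq:param} defines an integer flow. The sum of $z$ over a set
$U\subseteq T$ is $|U|$ if $t^*\notin U$, and $|U|-|T|$ if $t^*\in U$. So it
vanishes only for $U=\emptyset$ and $U=T$, and its absolute value is at most
$|T|-1$.

By \eqref{eq:param}, $-x'_p$ is the sum of $z$ over $T\cap(p+N)$, and
$x_p=z_p-x'_p$ is its sum over $T\cap(\{p\}\cup(p+N))$. Both sets are nonempty,
because $T$ meets $p+N$. Both differ from $T$, because $T$ meets $p+Q$, which is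
disjoint from $\{p\}\cup(p+N)$. Hence the flow is nowhere-zero, and its entries
are at most $|T|-1\le s-1\le\ln(2q)/\ln\frac{2q}{q+1}$ in absolute value. Finally,
$\ln\frac{2q}{q+1}\to\ln2$, so this bound is $(1+o(1))\log_2q$.
\end{proof}

\section{A polynomial bound for all 2-designs}\label{sec:general}

\begin{proof}[Proof of Theorem \ref{thm:more}(c)]
If $k=v$, then every block contains all points, and each block by itself is a
class in the sense of the examples in Section 1. As $b\ge3$, the construction
there gives $f(D)\le2$.

Now let $k<v$ and $b>v$. By \eqref{eq:params}, $k<v$ gives $r>\lambda$, and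
$b>v$ gives $r>k$. To produce integer flows with controlled entries we use the
symmetric $b\times b$ integer matrix
\[
R=r(r-\lambda)I-rA^TA+\lambda kJ ,
\]
which is $r(r-\lambda)$ times the orthogonal projection onto the space of flows.
We verify directly the properties that we need.

\emph{The columns of $R$ are flows.} Since $AA^T=(r-\lambda)I+\lambda J$ and each
column of $A$ has sum $k$, we have $AA^TA=(r-\lambda)A+\lambda kJ$; since each row
of $A$ has sum $r$, we have $AJ=rJ$. Hence
\[
AR=r(r-\lambda)A-r\bigl((r-\lambda)A+\lambda kJ\bigr)+\lambda k\,rJ=0 .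
\]
So $Ry$ is an integer flow for every $y\in\mathbb Z^b$.

\emph{The rows of $R$ are short.} Let $\mathbf 1$ be an all-ones vector of the
appropriate size. From $\mathbf 1^TA=k\mathbf 1^T$ we get
$\mathbf 1^TR=\frac1k\mathbf 1^TAR=0$, hence $JR=0$. Together with $AR=0$ this
gives $R^2=r(r-\lambda)R$. The diagonal entries of $R$ are
\[
r(r-\lambda)-rk+\lambda k=(r-\lambda)(r-k)>0 .
\]
As $R$ is symmetric, the squared Euclidean norm of its row with index $B$ is
\[
(R^2)_{BB}=r(r-\lambda)R_{BB}=r(r-\lambda)^2(r-k)\le r^4 .
\]
By the Cauchy--Schwarz inequality the absolute values of the entries in a row add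
up to at most $\sqrt b\,r^2$.

\emph{Choice of $y$.} Choose the entries of $y$ independently and uniformly from
the $b+1$ integers in $[-\lfloor b/2\rfloor,\lceil b/2\rceil]$. Let $B$ be a block.
Once all entries of $y$ except $y_B$ are fixed, at most one value of $y_B$ makes
$(Ry)_B=0$, because $R_{BB}\ne0$. So $(Ry)_B=0$ has probability at most
$\frac1{b+1}$. The probability that some entry of $Ry$ is $0$ is at most
$\frac b{b+1}<1$. Hence some $y$ gives a nowhere-zero integer flow $Ry$, with
entries at most $\lceil b/2\rceil\sqrt b\,r^2\le b\cdot\sqrt b\cdot b^2=b^{7/2}$ in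
absolute value.
\end{proof}

For $k<v$ the hypothesis $b>v$ enters through $r>k$. If $k<v$ and $b=v$, then
$r=k$ and all diagonal entries of $R$ are $0$; by $R^2=r(r-\lambda)R$ all rows of
$R$ have norm $0$, so $R=0$, as it must be when there are no nonzero flows.

\begin{thebibliography}{9}
\bibitem{bcc22}
``Problems from BCC22'',
\texttt{http://www.maths.qmul.ac.uk/\textasciitilde pjc/preprints/prob22.pdf}.

\bibitem{LN}
Lidl and Niederreiter, \emph{Finite Fields}.
\end{thebibliography}

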